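# Minimal relations of large degree and the $p$-essential dimension of a finite group

Throughout, $p$ is a prime and $G$ is a finite group.

## 1. $p$-perfect groups, completed classifying spaces, indecomposables

**Definition ($p$-perfect).** $G$ is *$p$-perfect* if it has no nontrivial quotient that is a $p$-group. Since $H_1(G;\mathbb F_p)=G^{ab}\otimes\mathbb F_p$ and every nontrivial $p$-group maps onto $\mathbb Z/p$, this is equivalent to $H_1(G;\mathbb F_p)=0$, or to $\mathrm{Hom}(G,\mathbb F_p)=0$.

*Example.* The quotients of $\Sigma_3$ are $1,\ \mathbb Z/2,\ \Sigma_3$. So $\Sigma_3$ is $3$-perfect and not $2$-perfect.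

**Definition (completion).** $BG$ is the classifying space of $G$, and $X\mapsto X^\wedge_p$ is the Bousfield–Kan $p$-completion. It comes with a natural map $X\to X^\wedge_p$. We use three facts.

* A map inducing an isomorphism on $H_*(-;\mathbb F_p)$ is carried to a homotopy equivalence. In particular a homotopy equivalence is.
* $X$ is called *$\mathbb F_p$-good* if $X\to X^\wedge_p$ induces an isomorphism on $H_*(-;\mathbb F_p)$. It is then an isomorphism on homology and cohomology over every field of characteristic $p$.
* If $X$ is connected and $\pi_1(X)$ is $p$-perfect, then $X$ is $\mathbb F_p$-good and $X^\wedge_p$ is simply connected (Bousfield–Kan, *Homotopy Limits, Completions and Localizations*, VII.3.2).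

*Example.* If $p\nmid |G|$, then $BG$ has the mod-$p$ homology of a point, so $BG^\wedge_p$ is contractible. For $G=\Sigma_3$, $p=3$, the space $BG^\wedge_3$ is simply connected, although $\pi_1(BG)=\Sigma_3$, and it has the mod-$3$ cohomology of $\Sigma_3$.

For a CW model of $BG$, let $B_nG$ be its $n$-skeleton and $B_nG^\wedge_p$ the $p$-completion of $B_nG$.

**Definition ($p$-essential dimension).** $ed_p(G)$ is the least positive integer $n$ such that, for any CW model for $BG$, the natural map $B_nG^\wedge_p\to BG^\wedge_p$ admits a right homotopy inverse after looping. That is, $\Omega B_nG^\wedge_p\to\Omega BG^\wedge_p$ has a homotopy section.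

*Example.* If $p\nmid|G|$, then $\Omega BG^\wedge_p$ is contractible and a constant map is a homotopy section for every $n\ge1$. So $ed_p(G)=1$.

We write "$ed_p(G)\ge N$" to mean that for no $n<N$ and no CW model of $BG$ does the looped map have a homotopy section. If no $n$ at all works, we put $ed_p(G)=\infty$.

**Definition (indecomposables, $t_A$).** For a connected graded $\mathbb F_p$-algebra $A$ with positive-degree ideal $I=\bigoplus_{i>0}A^i$, put $QA=I/I^2$. If $A$ is finitely generated and $QA\ne0$, let $t_A$ be the top dimension in which $QA$ is non-zero. It is the top degree in a minimal set of generators.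

By the Evens–Venkov theorem, $A=H^*(G;\mathbb F_p)$ is finitely generated. If moreover $p$ divides $|G|$, then $A$ is non-zero in infinitely many positive degrees, so $QA\ne0$ and $t_A$ is defined.

*Example.* Let $m\ge2$ divide $p-1$ and let $G=\mathbb Z/p\rtimes\mathbb Z/m$, where a generator of $\mathbb Z/m$ acts on $\mathbb Z/p$ by an element of order $m$ in $\mathbb F_p^\times$. Since $p\nmid m$, $H^*(G;\mathbb F_p)=H^*(\mathbb Z/p;\mathbb F_p)^{\mathbb Z/m}$. Here $H^*(\mathbb Z/p;\mathbb F_p)=\Lambda(u)\otimes\mathbb F_p[v]$ with $|u|=1$, $|v|=2$. The generator scales $u$ by some $\lambda$ of order $m$, and it scales $v$ by the same $\lambda$, because $v$ is the Bockstein of $u$. So $u^\epsilon v^\nu$ is invariant exactly when $m\mid\epsilon+\nu$, and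
$$A=\Lambda(uv^{m-1})\otimes\mathbb F_p[v^m],\qquad t_A=2m.$$
There is no invariant in degree $1$, so $G$ is $p$-perfect. For $p=3$, $m=2$ this is $\Sigma_3$, with $t_A=4$.

## 2. The inequality $ed_p(G)\le t_A$

The invariant $ed_p(G)$ asks how large a skeleton of $BG$ must be before its completed loop space contains that of $BG$ up to homotopy. The invariant $t_A$ is read off from the cohomology ring. The paper "On the homotopy theory of $p$-completed classifying spaces" (http://hopf.math.purdue.edu/CohenF-Levi/surv-bgplus.pdf) proposes that the generators of the ring control the skeleton.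

**Conjecture.** Let $G$ be a finite $p$-perfect group whose order is divisible by $p$ (equivalently, $BG^\wedge_p$ is not contractible), and let $A=H^*(G;\mathbb F_p)$. Then $ed_p(G)\le t_A$.

So the question is whether the skeleton that carries all the generators of $A$ already carries $\Omega BG^\wedge_p$ up to homotopy. We shall see that the answer is no, at every prime $p$. The smallest groups that we meet are $(\mathbb Z/7)^3\rtimes(\mathbb Z/3)^2$ at $p=7$, with $t_A=6$ and $ed_7\ge12$, and $(\mathbb Z/2)^6\rtimes(\mathbb Z/3)^2$ at $p=2$, of order $576$, with $t_A=5$ and $ed_2\ge6$. For each fixed $p$ the difference $ed_p(G)-t_A$ is unbounded, and the ratio $ed_p(G)/t_A$ is unbounded as $(p,G)$ varies.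

To bound $ed_p(G)$ below we must exhibit a cohomology class of $\Omega BG^\wedge_p$ that dies on the loop space of a skeleton.

## 3. The bar spectral sequence and classes invisible on a skeleton

All spaces are pointed (CW complexes at a vertex), and cochain algebras are augmented by restriction to the basepoint.

**Definition (bar construction).** Let $k$ be a field and $E$ an augmented cochain dga over $k$ with augmentation ideal $\bar E$. Put $\bar B(E)=\bigoplus_{s\ge0}\bar E^{\otimes s}$. The element $[a_1|\dots|a_s]$ has *length* $s$, *internal degree* $\sum|a_j|$ and *total degree* $\sum|a_j|-s$. The differential is the sum of the internal one and the external one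
$$[a_1|\dots|a_s]\mapsto\sum_i(-1)^{\epsilon_i}[\dots|a_ia_{i+1}|\dots],\qquad \epsilon_i=|a_1|+\dots+|a_i|-i,$$
up to a global sign convention.

Filter by length: $F_s=\bigoplus_{j\le s}\bar E^{\otimes j}$. This is increasing and exhaustive, with $F_{-1}=0$, so the resulting spectral sequence converges: $E_\infty^{-s}=F_sH/F_{s-1}H$, where $H=H(\bar B(E))$ and $F_sH$ is the image of $H(F_s)$. By Künneth,
$$E_1^{-s}=\overline{H(E)}^{\otimes s},\quad d_1=\text{external differential},\quad E_2^{-s}=\mathrm{Tor}_s^{H(E)}(k,k),$$
and $d_r:E_r^{-s}\to E_r^{-s+r}$ raises total degree by $1$. A quasi-isomorphism of augmented dgas induces isomorphisms from $E_1$ on. For fixed $s$ nothing leaves $E_r^{-s}$ once $r>s$. So a permanent cycle gives a non-zero class in $E_\infty^{-s}$ exactly when no $d_r$ hits it.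

**Eilenberg–Moore** (Comment. Math. Helv. 40 (1966); L. Smith, Trans. AMS 129 (1967)). If $X$ is simply connected with $H_*(X;k)$ of finite type, there is a natural isomorphism $H^*(\Omega X;k)\cong H(\bar B(C^*(X;k)))$.

*Example.* For $X=S^3$, $\overline{H(E)}$ is spanned by one class $x$ of degree $3$ with $x^2=0$. So $E_1$ has the basis $[x|\dots|x]$ ($s$ entries) in total degree $2s$. All total degrees are even, so all differentials vanish, and $H^*(\Omega S^3;k)$ has one class in each even degree.

**Lemma 1 (models).** Let $n\le n'$. If the looped map has a homotopy section for some CW model $B'$ of $BG$ and $n$, then it has one for every CW model $B$ and $n'$.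

*Proof.* Choose a pointed cellular homotopy equivalence $h:B'\to B$. It maps $B'_n$ into $B_n\subset B_{n'}$, compatibly with the inclusions into $B'$ and $B$. Let $s:\Omega(B')^\wedge_p\to\Omega(B'_n)^\wedge_p$ be a section. The composite
$$\Omega B^\wedge_p\xrightarrow{(\Omega h^\wedge_p)^{-1}}\Omega(B')^\wedge_p\xrightarrow{\ s\ }\Omega(B'_n)^\wedge_p\longrightarrow\Omega(B_{n'})^\wedge_p,$$
where the inverse is a homotopy inverse, followed by $\Omega(B_{n'})^\wedge_p\to\Omega B^\wedge_p$, is homotopic to $\Omega h^\wedge_p\circ(\text{looped map for }B'_n)\circ s\circ(\Omega h^\wedge_p)^{-1}$, hence to the identity. $\square$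

So to prove $ed_p(G)>n$ it is enough to rule out a section for a single model and the single integer $n$.

**Lemma 2 (obstruction).** Let $G$ be finite and $p$-perfect, $k$ a field of characteristic $p$, $A_k=H^*(G;k)$, $n\ge2$. Consider the bar spectral sequence for $C^*(BG;k)$.

(a) Suppose $x\in A_k^q$ with $q\ge n+1$, and $[x]$ represents a non-zero class in $E_\infty^{-1}$. Then $ed_p(G)>n$.

(b) Suppose $\zeta\in\bar A_k\otimes\bar A_k$ is homogeneous of internal degree $q\ge n+2$, is contained in $\bigoplus_{\max(i,j)>n}A_k^i\otimes A_k^j$, is a permanent cycle, and represents a non-zero class in $E_\infty^{-2}$. Then $ed_p(G)>n$.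

*Proof.* *Setting up the two spaces.* Let $B$ be a CW model with finitely many cells in each dimension, for instance the realization of the nerve of $G$. By Lemma 1 it suffices to exclude a section for $B_n$. Since $n\ge2$, both $B$ and $B_n$ have fundamental group $G$, which is $p$-perfect. So both are $\mathbb F_p$-good, with simply connected completions $X=B^\wedge_p$ and $Y=(B_n)^\wedge_p$. Hence $H^*(X;k)=A_k$ and $H^*(Y;k)=H^*(B_n;k)$, both of finite type, and
$$H^i(Y;k)=0\quad\text{for } i>n.$$
The map $B\to X$ is a quasi-isomorphism on cochains, so the spectral sequences of $B$ and $X$ agree from $E_1$ on. Eilenberg–Moore applies to $X$ and $Y$. Let $f:Y\to X$ be the map.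

*Killing a class, case (b).* Choose $\tau\in F_2H^{q-2}(\Omega X;k)$ representing the class of $\zeta$ in $E_\infty^{-2}=F_2/F_1$. Then $\tau\ne0$. The image of $\zeta$ in $E_1^{-2}(Y)=\bar H(Y)\otimes\bar H(Y)$ is $0$, because each of its components has a tensor factor of degree $>n$. By naturality $(\Omega f)^*\tau$ vanishes in $E_\infty^{-2}(Y)$, i.e. $(\Omega f)^*\tau\in F_1H^{q-2}(\Omega Y;k)$. Now $E_1^{-1}(Y)$ in total degree $q-2$ is $H^{q-1}(Y;k)$, which is $0$ since $q-1>n$. So $(\Omega f)^*\tau\in F_0$. But $F_0=k$ sits in degree $0<q-2$. Hence $(\Omega f)^*\tau=0$.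

*Case (a).* Choose $\tau\in F_1H^{q-1}(\Omega X;k)$ representing $[x]$, so $\tau\ne0$. The image of $[x]$ lies in $H^q(Y;k)=0$, so $(\Omega f)^*\tau\in F_0H^{q-1}(\Omega Y;k)$, which is $0$ since $q-1\ge n>0$.

In both cases a homotopy section of $\Omega f$ would make $(\Omega f)^*$ injective, a contradiction. $\square$

## 4. Bar length one sees generators: the groups $\mathbb Z/p\rtimes\mathbb Z/m$

In length one, $E_1^{-1}=\bar A_k$ and $d_1[a|b]=\pm[ab]$, so $E_2^{-1}=\bar A_k/\bar A_k^2=QA_k$. So Lemma 2(a) tests generators. Try it on $G=\mathbb Z/p\rtimes\mathbb Z/m$ from Section 1, where $A=\Lambda(a)\otimes\mathbb F_p[b]$ with $|a|=2m-1$, $|b|=2m$. Here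
$$E_2=\mathrm{Tor}^A(\mathbb F_p,\mathbb F_p)=\Gamma[\sigma a]\otimes\Lambda(\sigma b),$$
where $\gamma_i(\sigma a)$ is represented by $[a|\dots|a]$, has length $i$ and total degree $i(2m-2)$, and $\sigma b=[b]$ has length $1$ and total degree $2m-1$. A differential $d_r$, $r\ge2$, that hits $[b]$ starts in length $1+r\ge3$ and total degree $2m-2$. The only basis element in total degree $2m-2$ is $\gamma_1(\sigma a)$, of length $1$, because anything involving $\sigma b$ has degree at least $2m-1$. So $[b]$ survives, and Lemma 2(a) with $n=2m-1$, $q=2m$ gives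
$$ed_p(\mathbb Z/p\rtimes\mathbb Z/m)\ge2m=t_A .$$
For $\Sigma_3$ at $p=3$ this reads $ed_3(\Sigma_3)\ge4=t_A$. For these groups the conjectured inequality could hold only as an equality.

This also shows exactly where length one stops. A class $[x]$ that is non-zero in $E_2^{-1}=QA_k$ has degree at most $t_A$, since decomposables are already killed by $d_1$. So Lemma 2(a) can never prove more than $ed_p(G)\ge t_A$. To contradict the conjecture we must go to length two.

## 5. Bar length two sees relations: why two factors do not suffice

A $d_1$-cycle in length two such as $[a|b]-[c|d]$ with $ab=cd$ (signs aside) records that one element factors in two ways. The boundaries are $d_1[a|b|c]=\pm[ab|c]\pm[a|bc]$, that is, rebracketings. So a non-zero class of $E_2^{-2}$ is a pair of factorizations that cannot be joined by rebracketing, as produced by a minimal relation among generators. The degree of a relation can be much larger than $t_A$. This is the opening.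

**A first relation.** Let $m\ge3$, $p\equiv1\pmod m$, $V=(\mathbb Z/p)^2$, and let $K=\{(z^b,z^{-b})\}\cong\mathbb Z/m$ act coordinatewise, $z$ acting on $\mathbb Z/p$ by an element of order $m$. As in Section 1, $H^*(V\rtimes K;\mathbb F_p)$ has as basis the monomials $u^\epsilon v^\nu$ in $u_1,u_2,v_1,v_2$ whose letter counts $w_i=\epsilon_i+\nu_i$ satisfy $w_1\equiv w_2\pmod m$. If some $w_i\ge m$, we can split off an invariant divisor consisting of $m$ letters with index $i$. Otherwise $w_1=w_2$, and if this is positive we can split off a divisor with one letter of each index. So generators have length $m$ or $2$, and $v_i^m$ is indecomposable, whence $t_A=2m$. With $X_i=v_i^m$ and $\Pi=v_1v_2$ there is the relation $\Pi^m=X_1X_2$ of degree $4m$, and it suggests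
$$\zeta=[\Pi^{m-1}|\Pi]-[X_1|X_2].$$
Lemma 2(b) needs a factor of degree $>n$ in *each* of the two tensors. The second tensor has both factors in degree $2m$, so this $\zeta$ can be used only for $n<2m$, and at best we get $ed_p(G)\ge2m=t_A$ again. The relation is big, but one of its factorizations is balanced: it is already visible on the $2m$-skeleton.

**The repair.** Use $r$ factors, with $K=\{b\in(\mathbb Z/m)^r:\sum b_i=0\}$, $\Pi=v_1\cdots v_r$, $X_i=v_i^m$, and write the relation $\Pi^m=X_1\cdots X_r$ in the unbalanced way
$$[\Pi^{m-1}|\Pi]-[X_1\cdots X_{r-1}|X_r].$$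
The large factors have degrees $2r(m-1)$ and $2m(r-1)$. For $r=2$ the second one is $2m$. For $r=m$ both equal $2m(m-1)$, while $\Pi$ and the $X_i$ have degree only $2m$. So we take $r=m$.

Two things remain. First, $\zeta$ must be non-zero in $E_2^{-2}$, which is a matter of combinatorics of factorizations. Second, $\zeta$ must not be hit by a higher differential $d_r$. Here knowledge of the ring $A$ alone is not enough, because the $d_r$ depend on the cochain algebra. What gets past this is a grading by $\mathbb N$-valued weights **on the cochain level**. All $d_r$ then preserve it, and counting letters rules out every possible source.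

## 6. The groups $V\rtimes K$ and the theorem

Fix $m\ge3$ prime to $p$, and let $C=\langle z\rangle$ be cyclic of order $m$. Let $M$ be a finite $C$-module, free over $\mathbb Z/P$, where $P$ is a power of $p$. Put
$$V=M^m,\qquad K=\{(z^{b_1},\dots,z^{b_m})\in C^m:\ \textstyle\sum b_i\equiv0\bmod m\},\qquad G=V\rtimes K .$$

**Theorem.** In each of the following cases $G$ is $p$-perfect of order divisible by $p$, and the stated bounds hold.

* **(i)** $m\ge3$, $p\equiv1\pmod m$, $P=p$, $M=\mathbb Z/p$ with $z$ acting as an element of order $m$ in $\mathbb F_p^\times$. Then $t_A=2m$ and $ed_p(G)\ge2m(m-1)=\tfrac12t_A(t_A-2)>t_A$.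
* **(ii)** $p$ any prime, $m\ne p$ an odd prime, $P=p^a>1$ with $P\equiv1\pmod m$, $M=(\mathbb Z/P)[z]/(1+z+\dots+z^{m-1})$. Then $t_A\le2(m-1)^2+2$ and $ed_p(G)\ge2m(m-1)\ge t_A+(2m-4)>t_A$.
* **(iii)** $p=P=2$, $m$ an odd prime, $M=\mathbb F_2[z]/(1+z+\dots+z^{m-1})$. Then $t_A\le(m-1)^2+1$ and $ed_2(G)\ge m(m-1)\ge t_A+(m-2)>t_A$. For $m=3$, $|G|=576$ and $t_A=5$.

Any one case disproves the conjecture.

*Examples.* Case (i) with $m=3$, $p=7$ is $(\mathbb Z/7)^3\rtimes(\mathbb Z/3)^2$: $t_A=6$, $ed_7\ge12$. Case (ii) with $p=2$, $m=3$, $P=4$ has $M=(\mathbb Z/4)[z]/(1+z+z^2)$ of order $16$; there $t_A\le10$ and $ed_2\ge12$. Case (iii) with $m=3$ has $M=\mathbb F_4$, $V=(\mathbb Z/2)^6$ and $|G|=4^3\cdot9=576$.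

**Eigenvalues.** *This fixes the notation in which $K$ acts diagonally.* Let $k$ be a finite field of characteristic $p$ containing a primitive $m$-th root of unity $\omega$. In all cases $(M/pM)\otimes k$ has a basis of $z$-eigenvectors with eigenvalues $\omega^{c_l}$, $l=1,\dots,h$, with $c_l\not\equiv0$ mod $m$ and $c_1=1$:

* in (i), $h=1$ and we choose $\omega$ to be the element by which $z$ acts;
* in (ii), (iii), $(M/pM)\otimes k=k[z]/(1+\dots+z^{m-1})$, and $1+\dots+z^{m-1}=\prod_{l=1}^{m-1}(z-\omega^l)$ has distinct roots, so $h=m-1$ and $c_l=l$.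

Let $\mathcal I=\{1,\dots,m\}\times\{1,\dots,h\}$. Then $(V/pV)\otimes k$ has an eigenbasis indexed by $\mathcal I$, where $b\in K$ (written additively as $(b_1,\dots,b_m)$) acts on the $(i,l)$-vector by
$$\kappa_{i,l}(b)=\omega^{c_lb_i}.$$
Each $\kappa_{i,l}$ is nontrivial on $K$: take $b_i=1$, $b_{i'}=-1$ for one $i'\ne i$, and all other entries $0$.

**$G$ is $p$-perfect and $p$ divides $|G|$.** As $p\nmid|K|=m^{m-1}$, $\mathrm{Hom}(K,k)=0$, so restriction embeds $\mathrm{Hom}(G,k)$ into $\mathrm{Hom}(V,k)^K$. Now $\mathrm{Hom}(V,k)$ is the $k$-dual of $(V/pV)\otimes k$, on which only nontrivial characters of $K$ occur, so $\mathrm{Hom}(V,k)^K=0$. Hence $\mathrm{Hom}(G,\mathbb F_p)\subset\mathrm{Hom}(G,k)=0$. Since $M\ne0$ is a $p$-group, $p\mid|G|$.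

## 7. A cochain model of $BG$ graded by weights in $\mathbb N^{\mathcal I}$

**Step 1: grade the group algebra of $V$.** *The aim is to write $kV$ as a truncated polynomial algebra on $K$-eigenvectors.* Let $\mathfrak a\subset kV$ be the augmentation ideal. Then $\mathfrak a/\mathfrak a^2\cong(V/pV)\otimes k$ as $K$-modules, via $g-1\mapsto g$. Since $p\nmid|K|$, Maschke's theorem splits $\mathfrak a\to\mathfrak a/\mathfrak a^2$ over $kK$. So we can choose $K$-eigenvectors $y_\alpha\in\mathfrak a$ ($\alpha\in\mathcal I$) with characters $\kappa_\alpha$ lifting the eigenbasis. For $y=\sum\lambda_g(g-1)\in\mathfrak a$ the $P$-th power map is additive ($kV$ is commutative of characteristic $p$ and $P$ is a power of $p$), and $g^P=1$ because $V$ is a $\mathbb Z/P$-module, so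
$$y^P=\sum\lambda_g^P(g^P-1)=0 .$$
Hence there is a $K$-equivariant algebra map $R:=k[y_\alpha:\alpha\in\mathcal I]/(y_\alpha^P)\to kV$. It is onto because $\mathfrak a$ is nilpotent ($V$ is a $p$-group) and the $y_\alpha$ span $\mathfrak a/\mathfrak a^2$. Now $M$ is free over $\mathbb Z/P$ of rank $h=\dim(M/pM)\otimes k$, so $|V|=P^{mh}=\dim R$. The map is an isomorphism.

*Example.* For $p=P=3$ and $\mathbb Z/2$ inverting $\mathbb Z/3=\langle g\rangle$, the element $g-1$ is not an eigenvector, but $y=g-g^{-1}$ is, with eigenvalue $-1$. Here $y^2=g^2+g^{-2}-2=1+g+g^2$ and $y^3=g^3-g^{-3}=0$, so $1,y,y^2$ is a basis of $\mathbb F_3[\mathbb Z/3]=\mathbb F_3[y]/(y^3)$.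

Grade $R=kV$ by $\mathbb N^{\mathcal I}$, giving $y_\alpha$ the weight $e_\alpha$. Then $\mathfrak a$ is the part of non-zero weight, and $K$ acts on the part of weight $\rho$ by the scalar character $\kappa^\rho=\prod_\alpha\kappa_\alpha^{\rho_\alpha}$.

**Step 2: grade the cochains of $V$.** *The aim is to see that the weights pass to the cochain dga.* Let $NV$ be the nerve of $V$. Its $n$-simplices are the $(g_1,\dots,g_n)\in V^n$, degenerate when some $g_i=1$, so the normalized chains are $C_n(NV;k)=(kV/k)^{\otimes n}$. Since $kV=k\oplus\mathfrak a$, the map $\mathfrak a\to kV/k$ is an isomorphism, and we identify $C_n(NV;k)=\mathfrak a^{\otimes n}$. The faces $d_0$ and $d_n$ apply the augmentation to the first and last factor, so they vanish on representatives in $\mathfrak a^{\otimes n}$. The other faces multiply adjacent factors. So the differential is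
$$[a_1|\dots|a_n]\mapsto\sum_{i=1}^{n-1}(-1)^i[\dots|a_ia_{i+1}|\dots],$$
and the Alexander–Whitney coproduct (front face $\otimes$ back face) is deconcatenation. Both preserve weights. Hence the normalized cochain algebra
$$\tilde D:=C^*(NV;k),\qquad \tilde D^n=\mathrm{Hom}(\mathfrak a^{\otimes n},k),$$
with $\tilde D^n$ finite-dimensional, is an $\mathbb N^{\mathcal I}$-weight-graded dga. Here $\tilde D^n_\rho$ consists of the functionals supported on the weight-$\rho$ part. $K$ acts on $\tilde D_\rho$ by $\kappa^{-\rho}$. Let
$$D=\tilde D^K=\bigoplus_{\rho:\ \kappa^\rho=1\text{ on }K}\tilde D_\rho ,$$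
a weight-graded sub-dga. Note $\tilde D^0=k$ has weight $0$, and everything in positive degree has non-zero weight.

**Step 3: $D\simeq C^*(BG;k)$ as augmented dgas.** *The aim is to make sure that the bar spectral sequence of $D$ is the one in Lemma 2.* For a group $L$ let $EL$ be the contractible simplicial set with $n$-simplices $L^{n+1}$. Let $(v,b)\in G=V\rtimes K$ act on $EK$ by left translation by $b$, and on $EV$ by $v_j\mapsto v+b\,v_j$. Because $(v,b)(v',b')=(v+bv',bb')$, this is an action on $EK\times EV$. It is free: if a simplex is fixed, then $b=1$ from the first factor, and then $v=0$. So $(EK\times EV)/G$ is a model of $BG$. Dividing first by $V$, via $(v_0,\dots,v_n)\mapsto(v_1-v_0,\dots,v_n-v_{n-1})$, we find that this model is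
$$S=(EK\times NV)/K,$$
with $K$ acting on $NV$ through its action on $V$.

The $n$-simplices of $S$ are the $K$-orbits of $n$-simplices of $EK\times NV$. An orbit is degenerate in $S$ exactly when its members are degenerate. So the normalized cochains satisfy $C^*(S)=C^*(EK\times NV)^K$. As $EK$ is contractible, the projection induces a $K$-equivariant quasi-isomorphism of dgas $C^*(NV)\to C^*(EK\times NV)$. Taking $K$-invariants is exact because $p\nmid|K|$. So $D\to C^*(S;k)$ is a quasi-isomorphism of dgas. It respects augmentations, since $NV$ has only one vertex: $D^0=k$ goes to the constant functions. Finally, the normalized simplicial cochains of $S$ embed quasi-isomorphically in all simplicial cochains of $S$, and the singular cochains of $|S|$ map quasi-isomorphically to the latter by restriction along $S\to\mathrm{Sing}|S|$. All these are maps of augmented dgas.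

Therefore the spectral sequence of Lemma 2 is, from $E_1$ on, that of $\bar B(D)$. Since $D$ is weight-graded, $\bar B(D)$ and its filtration split, and so *the spectral sequence is a direct sum over weights in $\mathbb N^{\mathcal I}$*.

## 8. A monomial basis of $A\otimes k$

**Step 4: the cohomology of $\tilde D$, one variable at a time.** *The aim is to find generators of $H(\tilde D)$ with their degrees and weights.* The complex of Step 2 is the reduced bar complex of $R$, so $H(\tilde D)=\mathrm{Ext}_R(k,k)$ with its weight grading. The bar product agrees with the Yoneda product up to sign. Also $H(\tilde D)=H^*(V;k)$, so it is graded commutative. Let $R_\alpha=k[y_\alpha]/(y_\alpha^P)$.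

*Künneth.* The projections $R\to R_\alpha$ (setting the other $y$'s to $0$) are weight-preserving maps of augmented algebras. They induce weight-preserving algebra maps $\mathrm{Ext}_{R_\alpha}(k,k)\to H(\tilde D)$. I claim that products of their images give a linear isomorphism
$$\bigotimes_\alpha\mathrm{Ext}_{R_\alpha}(k,k)\cong H(\tilde D).$$
By induction it is enough to treat $R=R'\otimes R''$. The simplicial bar resolution of $k$ over $R$ is in degree $n$ the tensor product of those over $R'$ and $R''$. The Alexander–Whitney map sends it to the tensor product of the two bar resolutions, is $R$-linear and lies over $\mathrm{id}_k$, so it is a homotopy equivalence of free resolutions. After $k\otimes_R-$, it sends $[r_1|\dots|r_n]$ to $\sum_j[r_1|\dots|r_j]\otimes[r_{j+1}|\dots|r_n]$ with the first part projected to $R'$ and the second to $R''$. So, dually, it sends $f'\otimes f''$ to the product of the pullbacks of $f'$ and $f''$, up to sign. As the complexes are finite-dimensional in each degree, the dual of the tensor product has cohomology $\mathrm{Ext}_{R'}(k,k)\otimes\mathrm{Ext}_{R''}(k,k)$.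

*One variable.* The minimal resolution of $k$ over $R_\alpha$ has one free generator in each degree, with maps alternately $y_\alpha$ and $y_\alpha^{P-1}$. So the generators in degrees $0,1,2,3,\dots$ have weights $0,1,P,P+1,\dots$ times $e_\alpha$. Thus $\mathrm{Ext}^{2j}$ and $\mathrm{Ext}^{2j+1}$ are one-dimensional, of weights $jPe_\alpha$ and $(jP+1)e_\alpha$.

* *If $P\ge3$:* let $u_\alpha$ span $\mathrm{Ext}^1$, and let $v_\alpha\in\mathrm{Ext}^2$ be the class of $0\to k\to R_\alpha\xrightarrow{y_\alpha}R_\alpha\to k\to0$. Put $N=y_\alpha R_\alpha$. Multiplication by $v_\alpha$ is, up to sign, the composite of the connecting maps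
$$\mathrm{Ext}^j(k,k)\to\mathrm{Ext}^{j+1}(N,k)\to\mathrm{Ext}^{j+2}(k,k)$$
of $0\to k\to R_\alpha\to N\to0$ and $0\to N\to R_\alpha\to k\to0$. Each is onto for $j\ge0$, because the next term in its long exact sequence is $\mathrm{Ext}^{j+1}(R_\alpha,k)=0$, respectively $\mathrm{Ext}^{j+2}(R_\alpha,k)=0$. So multiplication by $v_\alpha$ maps $\mathrm{Ext}^j$ onto $\mathrm{Ext}^{j+2}$, hence bijectively, as all groups are one-dimensional. In particular $v_\alpha$ spans $\mathrm{Ext}^2$. And $u_\alpha^2=0$, because its weight would be $2e_\alpha$ while $\mathrm{Ext}^2$ has weight $Pe_\alpha$. So $\mathrm{Ext}_{R_\alpha}(k,k)=\Lambda(u_\alpha)\otimes k[v_\alpha]$.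
* *If $P=2$:* let $v_\alpha\in\mathrm{Ext}^1$ be the class of $0\to k\to R_\alpha\to k\to0$. Multiplication by it is one connecting map, onto $\mathrm{Ext}^{j+1}$ for the same reason. So $\mathrm{Ext}_{R_\alpha}(k,k)=k[v_\alpha]$ with $|v_\alpha|=1$ and $v_\alpha$ of weight $e_\alpha$.

**Step 5: take $K$-invariants.** *The aim is an explicit basis of $A_k:=A\otimes k=H^*(G;k)=H(D)=H(\tilde D)^K$*, the last equality holding because invariants are exact.

*Cases (i), (ii).* Here $P\equiv1$ mod $m$ and $P>1$, so
$$P\ge m+1\ge4,\tag{1}$$
and
$$H(\tilde D)=\Lambda(u_\alpha)\otimes k[v_\alpha]\ (\alpha\in\mathcal I),\quad |u_\alpha|=1,\ \mathrm{wt}\,u_\alpha=e_\alpha,\quad|v_\alpha|=2,\ \mathrm{wt}\,v_\alpha=Pe_\alpha .$$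
A monomial $u^\epsilon v^\nu$ has weight $\epsilon+P\nu$. Since $P\equiv1$ mod $m$, $\kappa^{\epsilon+P\nu}=\kappa^w$ with $w=\epsilon+\nu\in\mathbb N^{\mathcal I}$, and
$$\kappa^w(b)=\omega^{\sum_i\theta_i(w)b_i},\qquad\theta_i(w)=\sum_lc_lw_{i,l}\in\mathbb Z/m .$$
This is $1$ for all $b$ with $\sum b_i=0$ if and only if all $\theta_i(w)$ are equal (test on $b=e_i-e_{i'}$). So $A_k$ has as basis the monomials $u^\epsilon v^\nu$ such that
$$\theta_i(w)=\sum_lc_lw_{i,l}\in\mathbb Z/m\ \text{ is independent of } i.\tag{2}$$

*Case (iii).* $H(\tilde D)=k[v_\alpha]$ with $|v_\alpha|=1$, $\mathrm{wt}\,v_\alpha=e_\alpha$. The weight of $v^w$ is $w$ itself, and $A_k$ has as basis the $v^w$ satisfying (2).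

Monomials satisfying (2) are called *invariant*. The number $|w|=\sum w_\alpha$ is the *length* of the monomial: its number of letters.

*Example.* In case (i) with $m=3$, $p=7$, the letters are $u_1,u_2,u_3,v_1,v_2,v_3$, and (2) says $w_1\equiv w_2\equiv w_3$ mod $3$. So $v_1^3$, $u_1v_1^2$, $v_1v_2v_3$, $u_1u_2v_3$ are invariant, and $v_1^2v_2$ is not.

## 9. Zero-sum sequences bound $t_A$

Since $Q(A\otimes k)=QA\otimes k$, we may work over $k$. A product of two invariant monomials is $\pm$ an invariant monomial or $0$. So $\bar A_k^2$ is spanned by the invariant monomials that are, up to sign, products of two invariant monomials of positive degree. The other invariant monomials of positive degree, called *indecomposable*, give a basis of $QA_k$.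

**Step 6: translate into sequences.** *The aim is to make decomposability a statement about finite abelian groups.* View a monomial as a sequence of letters, the letter $u_{i,l}$ or $v_{i,l}$ having value $c_l\bar e_i$ in
$$\Gamma=(\mathbb Z/m)^m/\langle(1,\dots,1)\rangle\cong(\mathbb Z/m)^{m-1}.$$
The sum of the values is the class of $(\theta_1(w),\dots,\theta_m(w))$, so (2) says that the sequence has sum zero. A proper non-empty zero-sum subsequence has a zero-sum complement. So it exhibits the monomial as $\pm$ a product of two invariant monomials of positive degree.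

**Step 7: cases (ii) and (iii).** *The aim is the length bound $(m-1)^2+1$.* Here $m$ is prime. I claim that any $N=(m-1)^2+1$ elements $g_1,\dots,g_N$ of $\Gamma$ have a non-empty zero-sum subsequence (a case of Olson's theorem). Writing $\Gamma$ multiplicatively with basis $\gamma_1,\dots,\gamma_{m-1}$ and $x_i=\gamma_i-1$, we have
$$\mathbb F_m[\Gamma]\cong\mathbb F_m[x_1,\dots,x_{m-1}]/(x_i^m),$$
with augmentation ideal $(x_1,\dots,x_{m-1})$. A monomial in the $x_i$ of degree $N>(m-1)(m-1)$ has some exponent $\ge m$, so the $N$-th power of this ideal is zero. Hence $\prod_{j=1}^N(1-g_j)=0$. Expanding, the product is $\sum_{J}(-1)^{|J|}\prod_{j\in J}g_j$. If no non-empty subsequence had product $1$, the coefficient of the identity would be $1$, from $J=\emptyset$, a contradiction.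

So an invariant monomial of length $>N$ is decomposable: apply the claim to its first $N$ letters, which gives a proper non-empty zero-sum subsequence. Indecomposable monomials have length $\le(m-1)^2+1$. Letters have degree at most $2$ in (ii) and exactly $1$ in (iii), hence
$$t_A\le2(m-1)^2+2\ \text{ in (ii)},\qquad t_A\le(m-1)^2+1\ \text{ in (iii)}.$$

*Case (iii), $m=3$: $t_A=5$.* Consider $v_{1,1}v_{2,2}^2v_{3,2}^2$. It has $\theta=(1,4,4)=(1,1,1)$ mod $3$, so it is invariant, of degree $5$. A divisor has exponents $a\in\{0,1\}$ at $v_{1,1}$ and $x,x'\in\{0,1,2\}$ at $v_{2,2}$, $v_{3,2}$. It is invariant if and only if $a\equiv2x\equiv2x'$. For $a=1$ this forces $x=x'=2$, which is everything. For $a=0$ it forces $x=x'=0$. So the monomial is indecomposable, and with the bound $t_A\le5$ we get $t_A=5$.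

**Step 8: case (i).** *The aim is the exact value of $t_A$.* Now $w\in\mathbb N^m$, and (2) says that all $w_i$ are congruent mod $m$. If some $w_i\ge m$, the monomial has an invariant divisor with letter vector $me_i$. Otherwise all $w_i$ are equal to one $c<m$, and if $c>0$ there is an invariant divisor with letter vector $(1,\dots,1)$. Either divisor has length $m$. So indecomposable monomials have length $m$ and degree $\le2m$. The monomial $v_i^m$ is indecomposable, as $v_i^a$ is not invariant for $0<a<m$. Hence $t_A=2m$.

## 10. The class $\zeta$ and its survival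

Write $u_i=u_{i,1}$, $v_i=v_{i,1}$ and $\delta=|v_i|$, so $\delta=2$ in (i), (ii) and $\delta=1$ in (iii). Put $X_i=v_i^m$ and $\Pi=v_1v_2\cdots v_m$. For $X_i$ all $\theta$'s are $0$, for $\Pi$ all are $c_1=1$, so these lie in $A_k$, and $\Pi^m=X_1\cdots X_m$. Let
$$\zeta=[\Pi^{m-1}|\Pi]-[X_1\cdots X_{m-1}|X_m]\in\bar A_k\otimes\bar A_k .$$

*Example.* For $m=3$, $p=7$: $\zeta=[\Pi^2|\Pi]-[X_1X_2|X_3]$, from the relation $\Pi^3=X_1X_2X_3$ in degree $18$. Both left-hand factors have degree $12$, and the generators of $A_k$ have degree at most $6$.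

The internal degree of $\zeta$ is $\delta m^2$ and its total degree is $\delta m^2-2$. It is a $d_1$-cycle, because both terms map to the same multiple $\pm\Pi^m$ (for $\delta=2$ all degrees are even, for $\delta=1$ the characteristic is $2$). It is homogeneous of weight $W$, where
$$W_{i,1}=mP\ \text{ in (i), (ii)},\qquad W_{i,1}=m\ \text{ in (iii)},\qquad W_{i,l}=0\ \text{ for } l\ge2 .$$

**Step 9: what lives in weight $W$.** *The aim is to describe $E_1$ in the only weight that matters.* As $W_{i,l}=0$ for $l\ge2$, $E_1^{-s}$ in weight $W$ has a basis of tensors $[a_1|\dots|a_s]$ of nontrivial invariant monomials in $u_1,\dots,u_m,v_1,\dots,v_m$ only (in $v_1,\dots,v_m$ only, in case (iii)). Write $w_i=w_{i,1}$. As $c_1=1$, (2) reads for such monomials: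
$$\text{all } w_i \text{ are congruent mod } m.\tag{3}$$
In particular each entry has length $\ge m$. If the common residue is non-zero, all $w_i\ge1$. If it is zero, some $w_i\ge m$, since the entry is nontrivial.

In cases (i), (ii), let $N_u,N_v$ count the letters $u$ and $v$ in all entries of a tensor of weight $W$. Adding up the weights over all $i$,
$$N_u+PN_v=m^2P .\tag{4}$$

**Step 10 (Claim 1): $\zeta\ne0$ in $E_2^{-2}$.** *The aim is a functional that vanishes on $d_1$-boundaries and not on $\zeta$.*

*No $u$'s.* Consider basis elements of $E_1$ of weight $W$ and internal degree $\delta m^2$. In case (iii) there are no $u$'s. In cases (i), (ii) we have $N_u+2N_v=2m^2$. Subtracting this from (4) gives $(P-2)(N_v-m^2)=0$. By (1), $P\ne2$, so $N_v=m^2$ and $N_u=0$. So in all cases the product of all entries is $v_1^m\cdots v_m^m$.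

*Two types.* Let $s\ge2$. Each entry $v^\nu$ of such a tensor has $0\le\nu_i\le m$, all $\nu_i$ congruent mod $m$, and $\nu\ne0$, $\nu\ne(m,\dots,m)$, since the other entries are nontrivial. So it is either

* of *type $\Pi$*: $\nu=c(1,\dots,1)$ with $0<c<m$; or
* of *type X*: all $\nu_i\in\{0,m\}$, with some $\nu_i=m$.

If one entry is of type $\Pi$, it uses up at least one of each $v_i$. So all exponents of the other entries are $<m$, and these are of type $\Pi$ as well. Thus all entries of a tensor have the same type.

*The functional.* On $E_1^{-2}$ in this weight and internal degree, put $\varphi[a|b]=1$ if the type is $\Pi$ and $\varphi[a|b]=0$ if it is X. Then $\varphi(\zeta)=1-0=1$.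

*It kills boundaries.* $d_1$ preserves weight and internal degree, so boundaries here come from basis tensors $[a|b|c]$ of the same weight and internal degree, and
$$d_1[a|b|c]=\pm\bigl([ab|c]-[a|bc]\bigr).$$
Indeed, in (i), (ii) all degrees are even, so $\epsilon_1=|a|-1$ is odd and $\epsilon_2=|a|+|b|-2$ is even; in (iii) the characteristic is $2$. The type of $[ab|c]$ is that of $c$, the type of $[a|bc]$ is that of $a$, and these agree because all entries of $[a|b|c]$ have the same type. So $\varphi d_1=0$, and $\zeta$ is not a $d_1$-boundary.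

**Step 11 (Claim 2): $\zeta$ is a permanent cycle and gives a non-zero class in $E_\infty^{-2}$.** *The aim is to show that in weight $W$ nothing can leave or reach $\zeta$.*

*Outgoing.* For $r\ge2$, $d_r$ on $E_r^{-2}$ lands in $E_r^{-2+r}$. For $r\ge3$ this is $0$. For $r=2$ it is $E_2^0=k$, of weight $0$, hence $0$ in weight $W\ne0$.

*Incoming.* A $d_r$ with $r\ge2$ that hits the class of $\zeta$ has source $E_r^{-s}$ with $s=2+r\ge4$, in weight $W$ and total degree $\delta m^2-3$. I show that $E_1^{-s}$ is already zero there.

*Case (iii).* Every letter has degree $1$ and weight of size $1$. So the internal degree equals the total weight $m\cdot m=m^2$, and the total degree is $m^2-s$. Total degree $m^2-3$ forces $s=3$.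

*Cases (i), (ii).* By (4), $P\mid N_u$. Write $N_u=Pj$, $N_v=m^2-j$ with $j\ge0$. The total degree is
$$Pj+2(m^2-j)-s=2m^2-3,\qquad\text{so}\qquad s=3+(P-2)j .$$
Each entry has length $\ge m$ by Step 9, so $sm\le N_u+N_v=m^2+(P-1)j$. Inserting $s$,
$$3m+(P-2)mj\le m^2+(P-1)j,\qquad\text{i.e.}\qquad j\,\bigl[(P-1)(m-1)-m\bigr]\le m(m-3),$$
using $(P-2)m-(P-1)=(P-1)(m-1)-m$. By (1), $P-1\ge m$, so the bracket is at least $m(m-1)-m=m(m-2)>m(m-3)\ge0$. Hence $j\ge1$ is impossible, so $j=0$ and $s=3$.

In all cases no source with $s\ge4$ exists. With Claim 1, $\zeta$ represents a non-zero class in $E_\infty^{-2}$.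

## 11. The lower bounds for $ed_p(G)$ and their consequences

**Step 12: apply Lemma 2(b).** *The aim is to read off the skeleton that $\zeta$ excludes.* Let $n=\delta m(m-1)-1$. As $m\ge3$, $n\ge2$. Both $\Pi^{m-1}$ and $X_1\cdots X_{m-1}$ have degree $\delta m(m-1)>n$, and the internal degree of $\zeta$ is $\delta m^2\ge\delta m(m-1)+1=n+2$. By Section 6, $G$ is $p$-perfect. So Lemma 2(b) gives $ed_p(G)>n$, that is,
$$ed_p(G)\ge\delta m(m-1).$$

**Step 13: compare with $t_A$.** *The aim is the inequalities of the Theorem, using Section 9.*

* (i) $t_A=2m$, so $ed_p(G)\ge2m(m-1)=\tfrac12\cdot2m(2m-2)=\tfrac12t_A(t_A-2)$, and this is $>2m=t_A$ because $m\ge3$.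
* (ii) $2m(m-1)-\bigl(2(m-1)^2+2\bigr)=2m-4>0$.
* (iii) $m(m-1)-\bigl((m-1)^2+1\bigr)=m-2>0$.

The values $|G|=576$ and $t_A=5$ for $m=3$ in (iii) were found in Sections 6 and 9. This proves the Theorem. $\blacksquare$

**Consequences.** The conjecture is false at every prime $p$: in case (ii), $p$ is arbitrary, and a suitable $P$ exists because $p$ has finite order modulo $m$. Letting $m$ run through the odd primes different from $p$, we see that for every fixed prime $p$ the difference $ed_p(G)-t_A\ge2m-4$ is unbounded.

In case (i), $ed_p(G)/t_A\ge m-1$. By Dirichlet's theorem each $m\ge3$ admits a prime $p\equiv1$ mod $m$. So the ratio $ed_p(G)/t_A$ is unbounded as $(p,G)$ varies. Moreover, no inequality $ed_p(G)\le c\,t_A+c'$ with constants $c,c'$ holds for all $(p,G)$, since it would give $2m(m-1)\le2cm+c'$ for all $m\ge3$.
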